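# Indifferent cycles and semi-algebraic boundaries of hyperbolic components

## 1. The main cardioid, by hand

Consider the quadratic polynomials $f_c(z)=z^2+c$, with $c\in\mathbb C$. The critical points on the sphere are $0$ and $\infty$, and $\infty$ is a fixed point with multiplier $0$.

A finite fixed point $z$ has multiplier $\mu=2z$. So $z=\mu/2$, and $z^2+c=z$ becomes
$$c=\frac{\mu}{2}-\frac{\mu^2}{4},\qquad\text{that is,}\qquad 1-4c=(1-\mu)^2. \tag{1}$$
The two finite fixed points are the roots of $z^2-z+c$. Their sum is $1$, so their multipliers are $\mu$ and $2-\mu$.

Let $\mathcal H_0$ be the set of $c$ for which $f_c$ has an attracting finite fixed point. By (1) it is the image of the open unit disc under $\mu\mapsto\mu/2-\mu^2/4$, hence open and connected. Its closure is the image of the closed disc. If $|\mu|=1$, the two multipliers satisfy $|\mu|=1$ and $|2-\mu|\ge 1$, so $c\notin\mathcal H_0$. Therefore $\partial\mathcal H_0$ is exactly the image of the unit circle, and *every map on $\partial\mathcal H_0$ has a fixed point whose multiplier has modulus $1$*.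

This boundary also has a polynomial equation. Put $w=1-\mu$ and $W=w^2=1-4c$. The condition $|\mu|=1$ reads $|w|^2=2\operatorname{Re}w$. Since $\operatorname{Re}W=2(\operatorname{Re}w)^2-|w|^2$ and $|W|=|w|^2$, it gives $\operatorname{Re}W=\tfrac12|W|^2-|W|$, so
$$\bigl(|W|^2-2\operatorname{Re}W\bigr)^2=4|W|^2,\qquad W=1-4c. \tag{2}$$
Conversely, suppose (2) holds. The sign choice $|W|^2-2\operatorname{Re}W=-2|W|$ forces $|W|^2+2|W|=2\operatorname{Re}W\le2|W|$, so $W=0$, and then the other sign holds as well. Thus $\operatorname{Re}W=\tfrac12|W|^2-|W|$ in all cases. Take the square root $w$ of $W$ with $\operatorname{Re}w\ge0$. Then $2(\operatorname{Re}w)^2=\tfrac12|w|^4$, so $|w|^2=2\operatorname{Re}w$ and $|1-w|=1$. So (2), a polynomial equation of degree four in the real and imaginary parts of $c$, describes $\partial\mathcal H_0$ exactly.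

Next, let $\mathcal H_1$ be the set of $c$ for which $f_c$ has an attracting cycle of exact period $2$. The points of period $2$ satisfy $z^2+z+c+1=0$. Their product is $c+1$, so the multiplier of the cycle is $4(c+1)$. Hence $\mathcal H_1$ is the disc $|c+1|<\tfrac14$. On its boundary circle the multiplier of this $2$-cycle has modulus $1$ (at $c=-\tfrac34$ the two points merge into the fixed point $-\tfrac12$, of multiplier $-1$). Again every boundary map has a periodic orbit with multiplier of modulus $1$, and again the boundary is given by a polynomial equation.

In both cases we knew the period of the relevant orbit in advance. Suppose we know only that each boundary map has *some* periodic orbit with multiplier of modulus $1$, of a period that may vary from map to map without bound. Is the boundary still described by finitely many polynomial conditions?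

## 2. Hyperbolic components in algebraic families

Fix $n\ge2$. Let $\mathrm{Rat}_n\subset\mathbb P^{2n+1}(\mathbb C)$ be the space of rational maps of degree $n$, through
$$f(z)=\frac{\sum_{j=0}^n a_jz^j}{\sum_{j=0}^n b_jz^j}\;\longleftrightarrow\;[a_0:\cdots:a_n:b_0:\cdots:b_n].$$
It is the Zariski open set where the resultant of numerator and denominator is nonzero. For an algebraic variety $V\subset\mathbb P^{2n+1}(\mathbb C)$, meaning a Zariski closed set with no assumption of irreducibility or smoothness, the set $\mathcal F=V\cap\mathrm{Rat}_n$ is an **algebraic family**. Being open in the compact set $V$, it is locally compact. Topological notions for maps are relative to $\mathcal F$.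

*Example.* $V=\{a_1=b_1=b_2=0,\ a_2=b_0\}\subset\mathbb P^5$ gives $\mathcal F=\{z^2+c\}\cong\mathbb C$: degree $2$ forces $a_2=b_0\ne0$, and we normalize it to $1$.

If $f^r(z)=z$, the multiplier of $f^r$ at $z$ is the derivative of $f^r$ on $T_z\mathbb P^1$, written $(f^r)'(z)$. It is a continuous function on $\{(f,z):f^r(z)=z\}$. If $z$ has exact period $k$, then $k\mid r$ and $(f^r)'(z)=\bigl((f^k)'(z)\bigr)^{r/k}$, so the conditions $|(f^r)'(z)|<1$, $=1$, $>1$ do not depend on the choice of $r$. In these three cases $z$ and its cycle are called **attracting**, **indifferent**, **repelling**. Multiplier $0$ counts as attracting.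

A rational map is **hyperbolic** if the orbit of every critical point converges to an attracting cycle. The hyperbolic maps form an open subset of $\mathcal F$. A connected component $\mathcal H$ of this open set is a **hyperbolic component**, and $\partial\mathcal H$ is its boundary relative to $\mathcal F$; in particular every $f\in\partial\mathcal H$ is a rational map of degree $n$. We use one known result, only to interpret a conclusion in Section 8: *for $f\in\partial\mathcal H$, either $f$ has a critical point in its Julia set $J(f)$, or $f$ has an indifferent cycle.*

A set is **semi-algebraic** if it is a finite union of sets, each defined by finitely many real polynomial equations and strict inequalities, where $\mathbb P^{2n+1}(\mathbb C)$ is viewed as a real algebraic variety. A closed disc in $\mathbb R^2$ is semi-algebraic, as the union of a circle and an open disc. The set $\mathbb Z\subset\mathbb R$ is not: semi-algebraic sets have finitely many components. So an *infinite* union of semi-algebraic sets need not be semi-algebraic.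

The problem, from "Hyperbolic Component Boundaries" (http://www.math.sunysb.edu/%7Ejack/HCBkoreaPrint.pdf), is to prove or disprove:

> If every $f\in\partial\mathcal H$ has an indifferent cycle, then $\partial\mathcal H$ is semi-algebraic.

The statement is true. It will be part of Theorem 8.

## 3. Facts from real algebraic geometry and dynamics

**Fact 1 (Bochnak–Coste–Roy, *Real Algebraic Geometry*, Ch. 2).** Projections (Tarski–Seidenberg), complements, closures and interiors of semi-algebraic sets are semi-algebraic. A semi-algebraic set is locally connected and has finitely many connected components, each of them semi-algebraic.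

**Fact 2 (Curve selection; same book, Prop. 8.1.13).** If $S\subset\mathbb R^m$ is semi-algebraic and $x\in\overline{S\setminus\{x\}}$, there is a Nash map, in particular a real-analytic one, $\alpha:(-1,1)\to\mathbb R^m$ with $\alpha(0)=x$ and $\alpha((0,1))\subset S$.

*Example.* For $S=\{0<y<x^2\}\subset\mathbb R^2$ and $x=(0,0)$, the curve $\alpha(t)=(t,t^2/2)$ works.

**Fact 3 (Milnor, *Dynamics in One Complex Variable*).** Let $f$ be a rational map of degree $n\ge2$. Every attracting cycle attracts a critical point, and there are at most $2n-2$ attracting cycles. A parabolic cycle (multiplier a root of unity) attracts an infinite critical orbit. Cremer points, and boundaries of Siegel discs, lie in the closure of the postcritical set.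

By Fact 1, $\mathcal F=V\cap\{\text{resultant}\ne0\}$ is locally connected. Components of open subsets of $\mathcal F$ are therefore open, so $\mathcal H$ is open in $\mathcal F$ and
$$\partial\mathcal H=\overline{\mathcal H}\setminus\mathcal H\quad\text{(closure in }\mathcal F).$$

**Lemma 1.** A hyperbolic map has no indifferent cycle.

*Proof.* All critical orbits converge to attracting cycles. The closure of the postcritical set consists of points on these orbits and of points of attracting cycles. It lies in the Fatou set, because a point of the Julia set has its whole orbit in the Julia set, a closed set disjoint from the attracting cycles. A Cremer point lies in the Julia set, and so does the nonempty boundary of a Siegel disc; both would lie in the postcritical closure, which is impossible. A parabolic cycle would attract an infinite critical orbit, but each critical orbit converges to an attracting cycle instead. $\square$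

*Check on Section 1.* For $c\in\mathcal H_0$, the attracting finite fixed point attracts a critical point, which must be $0$; so $f_c$ is hyperbolic. A hyperbolic limit of maps in $\mathcal H_0$ has a finite fixed point with multiplier of modulus $\le1$, hence $<1$ by Lemma 1. So $\mathcal H_0$ is connected, and open and closed in the set of hyperbolic parameters: it is a hyperbolic component.

## 4. Bounded periods suffice

For $p\ge1$ put
$$E_p=\{f\in\mathcal F:\ \exists z\in\mathbb P^1,\ f^p(z)=z,\ |(f^p)'(z)|=1\}.$$
The maps in $\mathcal F$ with an indifferent cycle are exactly those in $\bigcup_pE_p$. By Lemma 1, $E_p\cap\mathcal H=\emptyset$ for all $p$.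

*Example.* In the family $z^2+c$, Section 1 shows that $E_1$ is the cardioid (2), and that $E_2=E_1\cup\{|c+1|=\tfrac14\}$, since a solution of $f_c^2(z)=z$ is a fixed point or a root of $z^2+z+c+1$.

**Lemma 2.** $E_p$ is closed in $\mathcal F$ and semi-algebraic.

*Proof.* The set of $(f,z)\in\mathcal F\times\mathbb P^1$ with $f^p(z)=z$ and $|(f^p)'(z)|=1$ is closed, and projection along the compact factor $\mathbb P^1$ is a closed map. So $E_p$ is closed.

For semi-algebraicity we need a polynomial expression for the multiplier that is also valid at $z=\infty$. Let $\Phi:\mathbb C^2\to\mathbb C^2$ be the homogeneous lift of $f^p$ obtained by iterating the lift of $f$; its degree is $d=n^p$ and its coefficients are polynomials in the $a_j,b_j$. A fixed point $[v]$ means $\Phi(v)=\kappa v$, and $\kappa\ne0$ because $\Phi$ vanishes only at $0$. Euler's identity gives $D\Phi(v)v=d\,\Phi(v)=d\kappa v$. So $D\Phi(v)$ preserves the line $\mathbb Cv$ and acts on $\mathbb C^2/\mathbb Cv$. To first order in $\varepsilon$,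
$$[v+\varepsilon u]\longmapsto[\kappa v+\varepsilon D\Phi(v)u]=[v+\varepsilon\kappa^{-1}D\Phi(v)u],$$
so $D\Phi(v)$ acts on $\mathbb C^2/\mathbb Cv$ as multiplication by $\kappa\cdot(f^p)'([v])$. Taking the determinant,
$$\det D\Phi(v)=d\kappa\cdot\kappa\,(f^p)'([v]),\qquad (f^p)'([v])=\frac{\det D\Phi(v)}{d\kappa^2}.$$
(For $z^2+c$, $p=1$, $v=(z,1)$ we have $\Phi(x,y)=(x^2+cy^2,y^2)$, $\det D\Phi=4xy=4z$, $d=2$, $\kappa=1$, and the formula gives $2z$.) In each affine chart of $\mathbb P^{2n+1}$, $E_p$ is thus the set of $f\in\mathcal F$ for which there are $v\in\mathbb C^2$, $\kappa\in\mathbb C$ with
$$|v|^2=1,\qquad \Phi(v)=\kappa v,\qquad |\det D\Phi(v)|^2=d^2|\kappa|^4.$$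
These are real polynomial conditions, so the projection $E_p$ is semi-algebraic by Fact 1. $\square$

**Lemma 3.** Let $P$ be a finite set of positive integers and $E_P=\bigcup_{p\in P}E_p$. If $\partial\mathcal H\subset E_P$, then $\mathcal H$ is a connected component of $\mathcal F\setminus E_P$, and $\mathcal H$ and $\partial\mathcal H$ are semi-algebraic.

*Proof.* By Lemma 1, $\mathcal H$ is a nonempty connected subset of $\mathcal F\setminus E_P$. It is open there. It is closed there, because a limit point of $\mathcal H$ not in $\mathcal H$ lies in $\partial\mathcal H\subset E_P$. So it is a connected component of $\mathcal F\setminus E_P$. By Lemma 2 and finiteness of $P$, this last set is semi-algebraic, hence so is $\mathcal H$ by Fact 1. Finally $\partial\mathcal H=(\overline{\mathcal H}\cap\mathcal F)\setminus\mathcal H$ is semi-algebraic. $\square$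

So everything reduces to bounding the periods. The hypothesis of the problem says $\partial\mathcal H\subset\bigcup_{p\ge1}E_p$, an infinite union.

## 5. Attracting periods, and the exterior of the Mandelbrot set

There is a natural supply of bounded periods. For $g\in\mathcal H$ let $R(g)$ be the set of exact periods of its attracting cycles.

**Lemma 4.** $R(g)=:R$ does not depend on $g\in\mathcal H$. It is finite.

*Proof.* Finiteness is Fact 3. Fix $r$; we show that $\{g\in\mathcal H:r\in R(g)\}$ is open and closed in the connected set $\mathcal H$.

We first record a consequence of the implicit function theorem, applied over $\mathrm{Rat}_n$. If $g^r(z)=z$ and $z$ is attracting, then $(g^r)'(z)\ne1$. For maps $\tilde g$ near $g$, the map $\tilde g^r$ has exactly one fixed point $\tilde z$ near $z$, depending continuously on $\tilde g$. Moreover $\tilde z$ has the same exact period as $z$. Indeed, let $k$ be the exact period of $z$. For a divisor $e$ of $r$ with $g^e(z)\ne z$, continuity gives $\tilde g^e(\tilde z)\neq\tilde z$. And $\tilde g^k$ has a fixed point near $z$ by the same theorem; it is fixed by $\tilde g^r$, so it is $\tilde z$.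

*Open.* If $z$ has exact period $r$, then $\tilde z$ has exact period $r$, and it is attracting by continuity of the multiplier.

*Closed.* Let $g_j\to g\in\mathcal H$ with $r\in R(g_j)$, and let $w_j$ be attracting points of $g_j$ of exact period $r$. Pass to a subsequence with $w_j\to z$. Then $g^r(z)=z$ and $|(g^r)'(z)|\le1$, so $z$ is attracting by Lemma 1. For large $j$ the point $w_j$ is the unique fixed point of $g_j^r$ near $z$, so $z$ has the same exact period $r$ as $w_j$. $\square$

*Example.* $R=\{1\}$ for the main cardioid and $R=\{1,2\}$ for the disc $|c+1|<\tfrac14$. The $1$ is always there because of $\infty$.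

Put $E=\bigcup_{r\in R}E_r$, a finite union. A sensible first attempt is to show $\partial\mathcal H\subset E$ directly. Let $g_j\to f\in\partial\mathcal H$ with $g_j\in\mathcal H$, and follow the attracting cycles of $g_j$, with periods in $R$. After passing to a subsequence, they converge to periodic points of $f$ with multiplier of modulus $\le1$. If some limit has multiplier of modulus exactly $1$, then $f\in E$. The attempt stops where *all* these limits are still attracting. Then the indifferent cycle of $f$ that the hypothesis provides is a limit of *repelling* cycles of the $g_j$, and nothing bounds its period.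

This really happens. Let $M$ be the Mandelbrot set, the set of $c$ for which the orbit of $0$ under $f_c$ is bounded. Recall that $M$ is compact and that $|f_c^k(0)|\le2$ for $c\in M$ and all $k$. Since $f_c^k(0)$ is a polynomial in $c$, the maximum principle shows that a bounded component of $\mathbb C\setminus M$ would be contained in $M$. So $\mathbb C\setminus M$ is connected. Its maps are hyperbolic: both critical orbits converge to $\infty$. A hyperbolic $f_c$ with $c\in M$ has $0$ attracted to a finite attracting cycle; this persists nearby, so $c$ is interior to $M$. Hence $\mathcal H_\infty=\mathbb C\setminus M$ is open and closed among hyperbolic parameters: it is a hyperbolic component, with boundary $\partial M$. By Fact 3 the only attracting cycle of a map in $\mathcal H_\infty$ is $\infty$, so $R=\{1\}$ and $E=E_1$ is the cardioid. Two boundary points are instructive.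

* At $c=\tfrac14$ the fixed point $\tfrac12$ has multiplier $1$. The orbit of $0$ stays in $[0,\tfrac12]$. For real $c>\tfrac14$ we have $x^2+c>x$ for all real $x$, so the orbit of $0$ increases to $\infty$. Thus $\tfrac14\in\partial\mathcal H_\infty$ has an indifferent cycle, but it is approached from $\mathcal H_\infty$ only by repelling points: the attracting point $\infty$ stays at $\infty$ with multiplier $0$.
* At $c=-2$ the critical orbit is $0\mapsto-2\mapsto2\mapsto2$, and $2$ has multiplier $4$. For real $c<-2$ the orbit of $0$ escapes, so $-2\in\partial\mathcal H_\infty$. The postcritical closure is $\{-2,2,\infty\}$. It cannot contain a Cremer point ($2$ is repelling, $-2$ is not periodic, $\infty$ is attracting) or the boundary of a Siegel disc (an infinite set), and no infinite critical orbit exists. So $f_{-2}$ has no indifferent cycle.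

So $\mathcal H_\infty$ violates the hypothesis. Its boundary also violates the conclusion: $\partial M$ has empty interior but Hausdorff dimension $2$ (Shishikura, Ann. of Math. 147 (1998)), while a semi-algebraic subset of the plane with empty interior is a finite union of points and analytic arcs, of dimension at most $1$. Hence the hypothesis cannot be dropped. We make no claim about the converse, that a semi-algebraic boundary would force indifferent cycles.

A second attempt uses the Baire category theorem: $\partial\mathcal H$ is locally compact and is the countable union of its closed subsets $\partial\mathcal H\cap E_p$, so some $E_p$ contains a nonempty open piece of $\partial\mathcal H$. But this controls one piece only. To get further, we separate the boundary maps that the first attempt handles from the others, apply Baire to the *others* alone, and prove that for them an open piece inside a single $E_p$ is impossible.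

## 6. The good part of the boundary

**Definition.** $A\subset\partial\mathcal H$ is the set of $f\in\partial\mathcal H$ for which there are $g_j\in\mathcal H$ with $g_j\to f$ and attracting periodic points $w_j$ of $g_j$ converging to a point of an indifferent cycle of $f$.

*Example.* For the main cardioid, $A=\partial\mathcal H_0$: approach the parameter of $\mu$, $|\mu|=1$, through those of $\rho\mu$, $\rho\uparrow1$. For the exterior of $M$, $A=\emptyset$, because the only attracting points are $w_j=\infty$.

**Lemma 5.** $A\subset E$, and $A$ is closed in $\mathcal F$.

*Proof.* Let $g_j\to f$, $w_j\to z$ be as in the definition. The exact periods of the $w_j$ lie in the finite set $R$, so on a subsequence they equal a constant $r\in R$. Then $f^r(z)=z$, and $|(f^r)'(z)|=1$ because $z$ is indifferent. So $f\in E_r\subset E$.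

Now let $f^{(i)}\in A$ with $f^{(i)}\to f\in\mathcal F$. Then $f\in\partial\mathcal H$, which is closed. By the previous paragraph there are indifferent points $z^{(i)}$ of $f^{(i)}$, numbers $r_i\in R$ with $(f^{(i)})^{r_i}(z^{(i)})=z^{(i)}$, and maps $g_i\in\mathcal H$ with attracting points $w_i$ of period $r_i$ such that $(g_i,w_i)$ is within $1/i$ of $(f^{(i)},z^{(i)})$. On a subsequence $r_i=r$ is constant and $z^{(i)}\to z$. By continuity $f^r(z)=z$ and $|(f^r)'(z)|=1$, while $g_i\to f$ and $w_i\to z$. So $f\in A$. $\square$

**Lemma 6.** Let $f\in\partial\mathcal H\setminus A$ and let $z_0$ be an indifferent periodic point of $f$. There are neighborhoods $N$ of $f$ in $\mathcal F$ and $O$ of $z_0$ such that, for $g\in N\cap\mathcal H$, every periodic point of $g$ in $O$, of any period, is repelling.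

*Proof.* Otherwise there are $g_j\to f$ in $\mathcal H$ with non-repelling periodic points $w_j\to z_0$. By Lemma 1 the $w_j$ are attracting, so $f\in A$, a contradiction. $\square$

Off $A$, then, an indifferent point is surrounded, as seen from $\mathcal H$, by repelling points only. The tool that exploits this is the **fixed point index**. At an isolated fixed point $z_0\neq\infty$ of a holomorphic $G$, it is the residue
$$\frac1{2\pi i}\oint\frac{dz}{z-G(z)}$$
over a small circle about $z_0$. If $\lambda=G'(z_0)\ne1$, then $z-G(z)=(1-\lambda)(z-z_0)+\cdots$ and the index is $1/(1-\lambda)$. For $G(z)=z+z^2$ at $0$ the integrand is $-1/z^2$ and the index is $0$, a finite number although the multiplier is $1$. The integral over a fixed circle varies continuously with $G$. So when several fixed points merge into one of multiplier $1$, the sum of their indices stays bounded even if single terms blow up. Moreover, with $w=1/(1-\lambda)$ we have $w-1=\lambda w$, so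
$$|\lambda|>1\ \Longrightarrow\ |w-1|>|w|\ \Longrightarrow\ \operatorname{Re}\frac1{1-\lambda}<\frac12. \tag{3}$$
Repelling points cannot contribute large *positive* real parts. If one of them contributes a very negative one, nothing can compensate.

*Example.* For $f_c$ with $c=\tfrac14+s^2$, the finite fixed points are $z=\tfrac12\pm is$, with multipliers $1\pm2is$, and the indices $1/(1-\mu)$ sum to $-\frac1{2is}+\frac1{2is}=0$. For real $s\ne0$, both points are repelling and both indices are imaginary: no contradiction, because the multipliers approach $1$ tangentially to the unit circle. If instead one multiplier tends to $1$ *radially* from outside, $\mu=\rho\downarrow1$, its index is $1/(1-\rho)\to-\infty$, and the other multiplier is $2-\rho<1$: an attracting point pays. To get a contradiction we must therefore be free to approach radially through $\mathcal H$. Much of the next proof secures that freedom.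

## 7. On $\partial\mathcal H\setminus A$, each $E_p$ is nowhere dense

**Proposition 7.** Let $Y=\partial\mathcal H\setminus A$. For every $p\ge1$, the closed subset $Y\cap E_p$ of $Y$ has empty interior in $Y$.

*Proof.* Suppose not. Since $A$ is closed (Lemma 5), there are $f_0\in Y$ and an open ball $B$ about $f_0$ in an affine chart $\mathbb C^{2n+1}$ of $\mathbb P^{2n+1}(\mathbb C)$ with
$$B\subset\mathrm{Rat}_n,\qquad B\cap A=\emptyset,\qquad\partial\mathcal H\cap B\subset E_p. \tag{4}$$
Let $X=B\cap V=B\cap\mathcal F$.

**Step 1: a holomorphic disc through $f_0$ that enters $\mathcal H$.** The purpose is to reduce to one complex parameter. The space $\mathcal F$ may be singular at $f_0$, so we cannot simply take a complex line.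

The set $\mathcal H\cap B$ is contained in $X\setminus E_p$ and open in it. It is closed in it: a limit point in $X\setminus E_p$ that is not in $\mathcal H$ would lie in $\partial\mathcal H\cap B\subset E_p$. So $\mathcal H\cap B$ is a union of connected components of the semi-algebraic set $X\setminus E_p$, of which there are finitely many. Hence $\mathcal H\cap B$ is semi-algebraic. (This is the use of (4): a priori $\mathcal H\cap B$ could be wild.)

Since $f_0\in\overline{\mathcal H\cap B}$ and $f_0\notin\mathcal H$, Fact 2 gives a real-analytic $\alpha$ with $\alpha(0)=f_0$ and $\alpha(t)\in\mathcal H\cap B$ for small $t>0$. Expand $\alpha(t)=\sum_kc_kt^k$ with $c_k\in\mathbb C^{2n+1}$ and let $t$ be complex. This gives a holomorphic map $\Gamma$ from a disc about $0$ into $B$, after shrinking the disc. If $Q$ is one of the complex polynomials defining $V$ in the chart, $Q(\Gamma(t))$ is holomorphic and vanishes for small $t\ge0$, hence identically. So $\Gamma$ maps into $X$, with $\Gamma(0)=f_0$ and $\Gamma(t)\in\mathcal H$ for small $t>0$.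

**Step 2: follow all fixed points of the $p$-th iterate holomorphically.** The purpose is to turn membership in $E_p$ into conditions on finitely many holomorphic functions.

The map $f_0^p$ has degree $n^p\ge2$, hence finitely many fixed points. Choose the coordinate $z$ on $\mathbb P^1$ so that $\infty$ is not one of them; then $\infty$ is not fixed by $\Gamma(t)^p$ for small $t$. Writing $\Gamma(t)^p=P_t/Q_t$, the fixed points are the roots of $P_t(z)-zQ_t(z)$. This polynomial has degree $M=n^p+1$, its coefficients are holomorphic in $t$, and its leading coefficient is nonzero because $\infty$ is not fixed. By Puiseux's theorem, after a substitution $t=s^k$ and shrinking, its roots are given, with multiplicity, by holomorphic functions $z_1(s),\dots,z_M(s)$ on a disc $D=\{|s|<\delta\}$. (In the example of Section 6, $t=c-\tfrac14$, $k=2$, and the two finite roots are $\tfrac12\pm is$.) Put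
$$f_s=\Gamma(s^k),\qquad\mu_i(s)=(f_s^p)'(z_i(s)),\qquad\Omega=\{s\in D:f_s\in\mathcal H\},$$
so that $f_{s=0}$ is the map $f_0$ we started from. The $\mu_i$ are holomorphic on $D$. The set $\Omega$ is open, contains $(0,\delta)$ after shrinking, and does not contain $0$; so $0\in\partial\Omega$, the boundary being taken in $D$. Moreover:

1. If $s\in\partial\Omega$, then $f_s\in\partial\mathcal H\setminus A$ and $|\mu_i(s)|=1$ for some $i$. Indeed $f_s\in\overline{\mathcal H}$, and $f_s\notin\mathcal H$ since $s\notin\Omega$ ($\Omega$ is open). So $f_s\in\partial\mathcal H\cap B$, which is contained in $E_p\setminus A$ by (4).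
2. If $s\in\Omega$, then $|\mu_i(s)|\ne1$ for all $i$, by Lemma 1.

Put $I_i=\{s\in D:|\mu_i(s)|=1\}$, a closed subset of $D$. Then (i) $\partial\Omega\subset\bigcup_iI_i$, and (ii) $\Omega\cap I_i=\emptyset$ for every $i$. If $\mu_i$ is constant, $I_i$ is $\emptyset$ or $D$, and the latter contradicts (ii) because $\Omega\neq\emptyset$. So $I_i=\emptyset$ when $\mu_i$ is constant.

**Step 3: $\partial\Omega$ is uncountable.** The purpose is to have enough boundary points to avoid a countable set of bad ones.

First, $\partial\Omega$ has no isolated points. Suppose $s_1$ is one. A small punctured disc about $s_1$ is connected, misses $\partial\Omega$, and meets $\Omega$; so it lies in $\Omega$. Take $i$ with $|\mu_i(s_1)|=1$. Apply Lemma 6 to $f_{s_1}$ and the indifferent point $z_i(s_1)$. For $s\ne s_1$ close to $s_1$ we have $f_s\in N\cap\mathcal H$ and $z_i(s)\in O$, so $z_i(s)$ is repelling and $|\mu_i(s)|>1$. Then $1/\mu_i$ is holomorphic near $s_1$, of modulus $1$ at $s_1$ and $<1$ at all nearby points, which contradicts the maximum principle.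

So $\partial\Omega$ is nonempty, closed in $D$ (hence locally compact), and without isolated points. If it were countable, it would be a countable union of points, each closed with empty interior in $\partial\Omega$, against Baire's theorem. So it is uncountable.

**Step 4: a boundary point where $\Omega$ is one side of an analytic arc.** The purpose is the freedom of radial approach asked for in Section 6.

Let $S\subset D$ consist of the zeros of $\mu_i'$ for the nonconstant $\mu_i$, and of the isolated points of the sets $I_i\cap I_j$. Zeros of a holomorphic function that is not identically zero are countable in number, and any subset of the plane has at most countably many isolated points. So $S$ is countable. (In the example of Section 6, the sets $I$ of the two finite fixed points are the circles $|s\mp\tfrac i2|=\tfrac12$, tangent at $0$ and meeting only there. So $0$ is an isolated point of the intersection, exactly the kind of point to be avoided.)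

Pick $s_1\in\partial\Omega\setminus S$. By (i), $s_1\in I_i$ for at least one $i$. For each such $i$, $\mu_i$ is nonconstant and $\mu_i'(s_1)\ne0$. So $\mu_i$ is biholomorphic near $s_1$, and $I_i$ is near $s_1$ an embedded real-analytic arc. If $s_1$ lies on both $I_i$ and $I_j$, then it is not isolated in $I_i\cap I_j$. So the real-analytic function $\log|\mu_j|$ on the arc $I_i$ has a non-isolated zero at $s_1$, and it vanishes identically on this arc near $s_1$. Thus $I_i\subset I_j$ near $s_1$, and by symmetry the two arcs coincide near $s_1$.

Fix $j$ with $s_1\in I_j$ and write $\mu=\mu_j$. The sets $I_i$ not containing $s_1$ are closed and finite in number, so they stay away from $s_1$. Hence for small $\varepsilon>0$ there is a neighborhood $W$ of $s_1$ that $\mu$ maps biholomorphically onto the polar rectangle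
$$\{\rho e^{i\theta}\mu(s_1):\ e^{-\varepsilon}<\rho<e^{\varepsilon},\ |\theta|<\varepsilon\},$$
with
$$W\cap\bigcup_iI_i=L:=\{s\in W:|\mu(s)|=1\}.$$
(A rectangle, so that both sides of the circle are visibly connected.) The set $W\setminus L$ has the two components
$$W_+=\{s\in W:|\mu(s)|>1\},\qquad W_-=\{s\in W:|\mu(s)|<1\}.$$
By (ii), $\Omega\cap W\subset W\setminus L$; it is open; and by (i), $\partial\Omega\cap W\subset L$, so $\Omega\cap W$ is closed in $W\setminus L$. It is nonempty since $s_1\in\partial\Omega$. Hence $\Omega\cap W$ is a nonempty union of components: $W_+$, $W_-$, or both.

Could $W_-\subset\Omega$? Apply Lemma 6 to $f_{s_1}\in\partial\mathcal H\setminus A$ and $z_j(s_1)$. For $s\in W_-$ close to $s_1$ we would have $f_s\in N\cap\mathcal H$ and $z_j(s)\in O$ with $|\mu(s)|<1$, not repelling. This is impossible. So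
$$\Omega\cap W=W_+,\qquad L\subset\partial\Omega,$$
the second because $L\subset\overline{W_+}$ and $L\cap\Omega=\emptyset$.

**Step 5: contradiction through the fixed point index.** The purpose is to approach a root of unity radially from inside $\Omega$, where Lemma 6 forbids attracting points.

The image $\mu(L)$ is an open arc of the unit circle. So there are $s_2\in L$ and $q\ge1$ with $\mu(s_2)^q=1$. Put
$$G_s=f_s^{pq},\qquad z_0=z_j(s_2).$$
Then $z_0$ is a fixed point of $G_{s_2}$ with multiplier $\mu(s_2)^q=1$. It is isolated because $\deg G_{s_2}\ge2$. Let $m$ be its multiplicity. Since $s_2\in L\subset\partial\Omega$, item 1 of Step 2 gives $f_{s_2}\in\partial\mathcal H\setminus A$, and $z_0$ is an indifferent point of $f_{s_2}$. Let $N,O$ be as in Lemma 6 for $(f_{s_2},z_0)$.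

Take a small circle $C\subset O$ about $z_0$ that bounds a closed disc in $O$ on which $z_0$ is the only fixed point of $G_{s_2}$ and on which $G_{s_2}$ is finite. By continuity and compactness, for $s$ near $s_2$ the map $G_s$ is finite and holomorphic on this closed disc, and $z-G_s(z)\ne0$ on $C$. So
$$I(s)=\frac1{2\pi i}\oint_C\frac{dz}{z-G_s(z)}$$
is defined and continuous near $s_2$. The number of fixed points of $G_s$ inside $C$, counted with multiplicity, is $\frac1{2\pi i}\oint_C\frac{1-G_s'(z)}{z-G_s(z)}\,dz$, a continuous integer, hence equal to $m$.

Let $s\in W_+$ be close to $s_2$, so that $f_s\in N\cap\mathcal H$. The fixed points of $G_s$ inside $C$ are periodic points of $f_s$ in $O$, hence repelling by Lemma 6. Their multipliers under $G_s$ have modulus $>1$, so they are different from $1$, and these fixed points are simple. So there are exactly $m$ distinct ones. One of them is $z_j(s)$, which is close to $z_0$ and has multiplier $\mu(s)^q$ under $G_s$. By the residue theorem,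
$$I(s)=\frac1{1-\mu(s)^q}+\sum_{l=2}^m\frac1{1-\lambda_l(s)},\qquad|\lambda_l(s)|>1.$$
By (3),
$$\operatorname{Re}I(s)\le\frac{m-1}2+\operatorname{Re}\frac1{1-\mu(s)^q}.$$
Now let $s\to s_2$ in $W_+$ along $\mu(s)=\rho\,\mu(s_2)$ with $\rho\downarrow1$. This is possible because $\mu$ maps $W_+$ onto the whole outer half of the polar rectangle. Then $\mu(s)^q=\rho^q$, and the right side is $\frac{m-1}2+\frac1{1-\rho^q}\to-\infty$. The left side tends to the finite number $\operatorname{Re}I(s_2)$. This is a contradiction. $\square$

## 8. The theorem, and what holds without the hypothesis

**Theorem 8.** If every $f\in\partial\mathcal H$ has an indifferent cycle, then $\partial\mathcal H=A\subset E$, and $\mathcal H$ and $\partial\mathcal H$ are semi-algebraic.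

*Proof.* Both $\partial\mathcal H$ and $A$ are closed in the locally compact space $\mathcal F$ (Lemma 5). So $Y=\partial\mathcal H\setminus A$ is locally compact Hausdorff, hence a Baire space. By hypothesis $Y=\bigcup_{p\ge1}(Y\cap E_p)$, a countable union of closed subsets, each with empty interior by Proposition 7. A nonempty Baire space is not such a union, so $Y=\emptyset$. Thus $\partial\mathcal H=A\subset E=\bigcup_{r\in R}E_r$, and $R$ is finite. Apply Lemma 3 with $P=R$. $\square$

The same tools give more. For $N\ge1$ let $E^{(N)}=\bigcup_{p\le N}E_p$.

**Theorem 9.** Let $\mathcal H\subset\mathcal F$ be any hyperbolic component, $R$ its finite set of attracting periods, and $A$ as in Section 6.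

1. (Dichotomy.) The maps *without* indifferent cycle form a dense $G_\delta$ subset of $\partial\mathcal H\setminus A$. Each of them has a critical point in its Julia set.
2. (Characterization.) The following are equivalent:
   - (a) every $f\in\partial\mathcal H$ has an indifferent cycle;
   - (b) $\partial\mathcal H=A$: every $f\in\partial\mathcal H$ has an indifferent cycle that is a limit of attracting cycles of maps in $\mathcal H$, and whose period divides an element of $R$;
   - (c) for some $N$, every $f\in\partial\mathcal H$ has an indifferent cycle of period $\le N$;
   - (d) for some $N$, $\mathcal H$ is a connected component of $\mathcal F\setminus E^{(N)}$.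

   If they hold, (c) and (d) hold with $N=\max R$.
3. (Finiteness.) For each $N$, only finitely many hyperbolic components of $\mathcal F$ with all attracting periods $\le N$ satisfy (a).
4. (Local version.) If $U\subset\mathcal F$ is open and semi-algebraic and every $f\in\partial\mathcal H\cap U$ has an indifferent cycle, then $\partial\mathcal H\cap U\subset A$, and $\mathcal H\cap U$ and $\partial\mathcal H\cap U$ are semi-algebraic.

*Proof.* **Part 1: Baire, without the hypothesis.** Maps in $A$ have indifferent cycles, so the maps in $\partial\mathcal H$ without one form the set $Y\setminus\bigcup_p(Y\cap E_p)$. It is a countable intersection of subsets of $Y$ that are open in $Y$, and dense in $Y$ by Proposition 7. As $Y$ is a Baire space, it is a dense $G_\delta$ in $Y$. The last claim is the known alternative quoted in Section 2.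

**Part 2: the circle of implications.** Note that $R\ne\emptyset$, since a map of degree $n\ge2$ has critical points, and for a map in $\mathcal H$ these converge to attracting cycles.

(a)$\Rightarrow$(b). Theorem 8 gives $\partial\mathcal H=A$. If attracting points $w_j\to z$ have constant period $r\in R$, as may be assumed after passing to a subsequence, then $f^r(z)=z$, so the period of $z$ divides $r$. The cycles of the $w_j$ converge to that of $z$.

(b)$\Rightarrow$(c) holds with $N=\max R$, since a divisor of an element of $R$ is at most $\max R$.

(c)$\Rightarrow$(d), with the same $N$. By (c), $\partial\mathcal H\subset E^{(N)}$. Lemma 3 with $P=\{1,\dots,N\}$ says that $\mathcal H$ is a component of $\mathcal F\setminus E^{(N)}$.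

(d)$\Rightarrow$(a). Components of $\mathcal F\setminus E^{(N)}$ are closed in it. So a point of $\partial\mathcal H=\overline{\mathcal H}\setminus\mathcal H$ cannot lie in $\mathcal F\setminus E^{(N)}$; it lies in $E^{(N)}$ and has an indifferent cycle.

The implications (a)$\Rightarrow$(b)$\Rightarrow$(c)$\Rightarrow$(d) were obtained with $N=\max R$, which is the final claim.

**Part 3: counting components.** If $\max R\le N$ and (a) holds, then (c) holds with $\max R$, hence with $N$. So (d) holds with $N$: $\mathcal H$ is one of the finitely many components of the semi-algebraic set $\mathcal F\setminus E^{(N)}$.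

**Part 4: localizing.** The set $Y\cap U$ is open in $Y$. If it were nonempty, part 1 would give a map without indifferent cycle in it, against the assumption. So $Y\cap U=\emptyset$, that is, $\partial\mathcal H\cap U\subset A\subset E$. Then $\mathcal H\cap U$ is contained in $U\setminus E$ by Lemma 1, is open there, and is closed there because its limit points in $U$ outside $\mathcal H$ lie in $\partial\mathcal H\cap U\subset E$. So it is a union of some of the finitely many components of the semi-algebraic set $U\setminus E$, hence semi-algebraic. Since $U$ is open in $\mathcal F$, $\overline{\mathcal H}\cap U=\overline{\mathcal H\cap U}\cap U$, so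
$$\partial\mathcal H\cap U=\bigl(\overline{\mathcal H\cap U}\cap U\bigr)\setminus(\mathcal H\cap U)$$
is semi-algebraic as well. $\square$

For the exterior of the Mandelbrot set, where $A=\emptyset$, part 1 says that the parameters $c\in\partial M$ without indifferent cycle are a dense $G_\delta$ in $\partial M$. The point $c=-2$ of Section 5 is one of them, and $c=\tfrac14$ is not.
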